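\title{Modular queens in $d$ dimensions: a disproof of Nudelman's conjecture}

\begin{abstract}
Two points $x\ne y$ of the modular board $\mathbb{Z}_n^d$ attack each other if $\varepsilon\cdot x=\varepsilon\cdot y$ for some nonzero $\varepsilon\in\{-1,0,1\}^d$. Nudelman conjectured that $n$ pairwise non-attacking points exist if and only if $\gcd(n,(2^d-1)!)=1$. We disprove this for every $d\ge3$: for each prime $p\ge 2d+1$ such a configuration exists for $n=pq$ whenever $q$ is a large prime congruent to $1$ modulo a suitable integer. We also show that the divisors of the admissible $n$ are exactly the integers coprime to $(2d)!$, and that almost all $n$ coprime to $(2d)!$ are admissible. The construction starts from a solution modulo $p$ with signed multiplicities and removes the negative signs by an exchange of points inside a union of multiplicative orbits modulo $q$.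
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $d,n\ge1$, let $\mathbb{Z}_n=\mathbb{Z}/n\mathbb{Z}$, and let $\mathcal{O}_d=\{-1,0,1\}^d\setminus\{0\}$. For $\varepsilon\in\mathcal{O}_d$ and $x\in\mathbb{Z}_n^d$ put $\varepsilon\cdot x=\sum_{i=1}^d\varepsilon_ix_i\in\mathbb{Z}_n$. Two distinct points $x,y$ of the board $\mathbb{Z}_n^d$ \emph{attack} each other if $\varepsilon\cdot x=\varepsilon\cdot y$ for some $\varepsilon\in\mathcal{O}_d$. For $d=2$ the vectors $\pm(1,0)$, $\pm(0,1)$, $\pm(1,1)$, $\pm(1,-1)$ describe the rows, columns, diagonals and antidiagonals modulo $n$, and this is the attack of queens on the modular $n\times n$ board. In dimension $d$ a piece attacks along hyperplanes $\varepsilon\cdot x=r$.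

Let $M(n,d)$ be the largest size of a set of pairwise non-attacking points. The first coordinate takes only $n$ values, so $M(n,d)\le n$. A set of $n$ pairwise non-attacking points is a \emph{complete $(n,d)$-solution}, and we put
\[
\mathcal{T}_d=\{n\ge1: M(n,d)=n\}.
\]
For $d=1$ the whole board is a complete solution, so the question is to describe $\mathcal{T}_d$ for $d\ge2$. Two elementary facts show where the number $2^d$ enters.

\begin{lemma}\label{lem:two}
If $\mathbb{Z}_n^d$ contains two distinct non-attacking points, then $n\ge2^d$.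
\end{lemma}

\begin{proof}
Let $v=x-y$ be the difference of the two points. For distinct subsets $I,I'\subseteq\{1,\dots,d\}$ the difference $\sum_{i\in I}v_i-\sum_{i\in I'}v_i$ equals $\varepsilon\cdot v$, where $\varepsilon\in\mathcal{O}_d$ is the difference of the indicator vectors of $I$ and $I'$. It is therefore nonzero, and the $2^d$ subset sums are distinct elements of $\mathbb{Z}_n$.
\end{proof}

Call a complete solution \emph{linear} if it has the form $\{tv:t\in\mathbb{Z}_n\}$ for some $v\in\mathbb{Z}_n^d$.

\begin{proposition}\label{prop:linear}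
A linear complete $(n,d)$-solution exists if and only if every prime factor of $n$ is at least $2^d$, that is, $\gcd(n,(2^d-1)!)=1$.
\end{proposition}

\begin{proof}
The set $\{tv\}$ is a complete solution if and only if $t\mapsto t(\varepsilon\cdot v)$ is a bijection of $\mathbb{Z}_n$ for every $\varepsilon\in\mathcal{O}_d$, that is, if and only if every $\varepsilon\cdot v$ is a unit of $\mathbb{Z}_n$. In that case, for each prime $\ell\mid n$ the points $0$ and $v\bmod\ell$ of $\mathbb{Z}_\ell^d$ are distinct and non-attacking, so $\ell\ge2^d$ by Lemma~\ref{lem:two}. Conversely, let $\beta=(1,2,4,\dots,2^{d-1})$. The integer $\varepsilon\cdot\beta$ has absolute value at most $2^d-1$, and it is nonzero because its largest term $\pm2^{i-1}$ exceeds the sum $2^{i-1}-1$ of all smaller powers of $2$. It is therefore a unit modulo $n$ if all prime factors of $n$ are at least $2^d$.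
\end{proof}

The ``if'' part is due to Nudelman, as is a necessary condition: if $M(n,d)=n$ with $d\ge2$, then $\gcd(n,(2d-1)!)=1$. We include a proof of the latter in Section~\ref{sec:necessary}. As $2d$ is not prime for $d\ge2$, being coprime to $(2d-1)!$ is the same as being coprime to $(2d)!$, and the two conditions differ in the primes $p$ with $2d<p<2^d$. We take the following problem from \cite{queens}.

\medskip
\noindent\textbf{Conjecture (Nudelman).} \emph{Let $d\ge2$ and $n\ge1$. Then $M(n,d)=n$ if and only if $\gcd(n,(2^d-1)!)=1$.}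
\medskip

By Proposition~\ref{prop:linear} the conjecture says that a complete solution exists only when a linear one does. It holds for $d=2$, where both of Nudelman's conditions read $\gcd(n,6)=1$. It holds whenever $n$ is prime: for $n\ge2^d$ there is a linear solution, and for $n<2^d$ Lemma~\ref{lem:two} gives $M(n,d)=1$. A prime $p<2^d$ thus fails as badly as possible, and it is tempting to guess that it spoils all of its multiples. It does not, as soon as $p>2d$.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and let $p\ge2d+1$ be prime. There are integers $e,q_0\ge1$, depending on $p$ and $d$, such that $M(pq,d)=pq$ for every prime $q>q_0$ with $q\equiv1\pmod e$.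
\end{theorem}

We use Dirichlet's theorem in the following form: for every $e\ge1$ the sum of $1/q$ over the primes $q\equiv1\pmod e$ diverges; in particular there are infinitely many such primes.

\begin{corollary}\label{cor:disproof}
For every $d\ge3$ there are infinitely many $n$ with $M(n,d)=n$ and $\gcd(n,(2^d-1)!)>1$. Moreover, for $d\ge3$ there is no integer $Q$ such that $M(n,d)=n\iff\gcd(n,Q)=1$.
\end{corollary}

\begin{proof}
There is a prime $p$ with $2d<p<2^d$: for $d=3$ take $p=7$, and for $d\ge4$ Bertrand's postulate (for $m\ge2$ there is a prime strictly between $m$ and $2m$) gives a prime with $2d<p<4d\le2^d$. By Theorem~\ref{thm:main} and Dirichlet's theorem, $M(pq,d)=pq$ for infinitely many primes $q$, while $p\mid(2^d-1)!$. Suppose that $Q$ exists. By Lemma~\ref{lem:two}, $M(p,d)=1<p$, so $p\mid Q$. Then $\gcd(pq,Q)>1$ although $M(pq,d)=pq$, a contradiction.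
\end{proof}

So the conjecture is false for every $d\ge3$; for instance, $M(7q,3)=7q$ for infinitely many primes $q$. The necessary condition $\gcd(n,(2d)!)=1$ is not sufficient either when $d\ge3$, as the primes between $2d$ and $2^d$ show. It is, however, sharp in two senses. Recall that the \emph{upper density} of a set $S$ of positive integers is $\limsup_{x\to\infty}|S\cap[1,x]|/x$, and that $S$ has a \emph{natural density} if the limit exists.

\begin{theorem}\label{thm:divisors}
Let $d\ge2$. An integer $P\ge1$ divides some $n$ with $M(n,d)=n$ if and only if $\gcd(P,(2d)!)=1$ (equivalently, $\gcd(P,(2d-1)!)=1$).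
\end{theorem}

\begin{theorem}\label{thm:density}
Let $d\ge2$. Almost all $n$ coprime to $(2d)!$ satisfy $M(n,d)=n$. Precisely, $\mathcal{T}_d\subseteq\{n:\gcd(n,(2d)!)=1\}$, the difference of the two sets has natural density $0$, and so $\mathcal{T}_d$ has natural density $\prod_{\ell\le2d,\ \ell\ \mathrm{prime}}(1-1/\ell)$.
\end{theorem}

For $d=3$ this density is $\frac12\cdot\frac23\cdot\frac45=\frac4{15}$, whereas the conjecture predicts $\frac4{15}\cdot\frac67=\frac8{35}$.

Sections~\ref{sec:shadows}--\ref{sec:main} prove Theorem~\ref{thm:main}; Sections~\ref{sec:necessary} and~\ref{sec:density} prove Theorems~\ref{thm:divisors} and~\ref{thm:density}.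

\section{Shadows and the plan of the construction}\label{sec:shadows}

Fix $d\ge2$. The vectors $\varepsilon$ and $-\varepsilon$ impose the same condition, so we fix a set $E\subset\mathcal{O}_d$ that contains exactly one vector of each pair $\pm\varepsilon$, and put $N=|E|=(3^d-1)/2\ge4$.

\begin{lemma}\label{lem:pairs}
Let $q$ be an odd prime and let $\varepsilon\ne\delta$ be in $E$. Then $\varepsilon$ and $\delta$ are linearly independent over $\mathbb{F}_q$. In particular, $t\mapsto\varepsilon\cdot t$ is a nonzero functional on the hyperplane $\{t\in\mathbb{F}_q^d:\delta\cdot t=0\}$.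
\end{lemma}

\begin{proof}
Both vectors are nonzero modulo $q$. If $\varepsilon=c\delta$ over $\mathbb{F}_q$, a coordinate with $\delta_i=\pm1$ gives $c\in\{0,1,-1\}$. Since $-1,0,1$ are distinct modulo $q$, we get $\varepsilon\in\{0,\delta,-\delta\}$ as integer vectors, which the choice of $E$ excludes. A functional that vanishes on the kernel of $\delta$ is a multiple of $\delta$, which gives the last claim.
\end{proof}

We shall add and subtract configurations of points, so we record them as formal sums. For a finite set $S$ let $\mathbb{Z}[S]$ be the free abelian group with basis $[s]$, $s\in S$, and write $[T]=\sum_{s\in T}[s]$ for $T\subseteq S$. Let $R$ be a finite commutative ring. For $\varepsilon\in E$ let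
\[
\pi_\varepsilon:\mathbb{Z}[R^d]\to\mathbb{Z}[R]
\]
be the additive map with $\pi_\varepsilon[x]=[\varepsilon\cdot x]$. We call $\pi_\varepsilon\Phi$ the \emph{$\varepsilon$-shadow} of $\Phi$. The coefficient of $[r]$ in $\pi_\varepsilon\Phi$ is the sum of the coefficients of $\Phi$ on the hyperplane $\varepsilon\cdot x=r$. A \emph{signed solution over $R$} is an element $\Phi\in\mathbb{Z}[R^d]$ with $\pi_\varepsilon\Phi=[R]$ for all $\varepsilon\in E$.

\begin{lemma}\label{lem:nonneg}
A set $X\subseteq\mathbb{Z}_n^d$ is a complete $(n,d)$-solution if and only if $[X]$ is a signed solution over $\mathbb{Z}_n$. Every signed solution over $\mathbb{Z}_n$ with nonnegative coefficients has the form $[X]$ with $X$ a complete solution.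
\end{lemma}

\begin{proof}
The set $X$ is a complete solution if and only if $|X|=n$ and each map $x\mapsto\varepsilon\cdot x$ is injective on $X$, that is, if and only if each such map is a bijection $X\to\mathbb{Z}_n$. This is the condition $\pi_\varepsilon[X]=[\mathbb{Z}_n]$. If nonnegative integers sum to $1$ on each hyperplane $\varepsilon\cdot x=r$, they all lie in $\{0,1\}$, so the signed solution is $[X]$ for a set $X$.
\end{proof}

Let $p\ne q$ be primes. By the Chinese remainder theorem $\mathbb{Z}_{pq}\cong\mathbb{F}_p\times\mathbb{F}_q$ as rings. We write points of $(\mathbb{F}_p\times\mathbb{F}_q)^d$ as pairs $(u,\xi)\in\mathbb{F}_p^d\times\mathbb{F}_q^d$, so that $\varepsilon\cdot(u,\xi)=(\varepsilon\cdot u,\varepsilon\cdot\xi)$.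

What does a complete $(pq,d)$-solution $X$ force modulo $p$? The sum $\Psi=\sum_{(u,\xi)\in X}[u]$ has all shadows equal to $q[\mathbb{F}_p]$, and $[\mathbb{F}_p^d]$ has all shadows equal to $p^{d-1}[\mathbb{F}_p]$. If $\lambda q+\lambda'p^{d-1}=1$, then $\lambda\Psi+\lambda'[\mathbb{F}_p^d]$ is a signed solution over $\mathbb{F}_p$. So $X$ forces a signed solution modulo $p$, which is a system of linear equations over $\mathbb{Z}$, and there is no evident reason why it should force a complete one. The proof of Theorem~\ref{thm:main} reverses this implication. We split the target as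
\[
[\mathbb{F}_p\times\mathbb{F}_q]=[\mathbb{F}_p\times\mathbb{F}_q^*]+[\mathbb{F}_p\times\{0\}]
\]
and proceed in three steps.
\begin{enumerate}
\item For $p\ge2d+1$ there is a signed solution over $\mathbb{F}_p$ (Section~\ref{sec:signed}). Placed in $\mathbb{F}_p^d\times\{0\}$, it has all shadows equal to $[\mathbb{F}_p\times\{0\}]$.
\item There are sets $Y$ with all shadows equal to $[\mathbb{F}_p\times\mathbb{F}_q^*]$, and $Y$ can be made to contain a bounded number of prescribed points in general position (Section~\ref{sec:orbits}).
\item The sum of $[Y]$ and the signed solution of step~1 has the right shadows, but its negative terms lie in $\mathbb{F}_p^d\times\{0\}$, where $Y$ has no point to absorb them. We therefore replace the signed solution by a difference $\sum_b[x(b)]-\sum_a[x(a)]$ with the same shadows, in which the points $x(a)$ are in general position and their number does not depend on $q$ (Section~\ref{sec:switch}).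
\end{enumerate}
Choosing $Y$ through the points $x(a)$, we obtain the signed solution $[Y]-\sum_a[x(a)]+\sum_b[x(b)]$, whose coefficients are nonnegative.

\section{Signed solutions modulo $p$}\label{sec:signed}

Let $p$ be a prime. The building blocks are the lines through the origin. For $v\in\mathbb{F}_p^d$ let $L_v=\sum_{s\in\mathbb{F}_p}[sv]$, so that $L_0=p[0]$. Then
\begin{equation}\label{eq:line}
\pi_\varepsilon L_v=\begin{cases}[\mathbb{F}_p]&\text{if }\varepsilon\cdot v\ne0,\\ p[0]&\text{if }\varepsilon\cdot v=0.\end{cases}
\end{equation}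
For $p<2^d$ every line has a bad shadow $p[0]$ for some $\varepsilon$. The idea is to combine lines so that the bad shadows cancel.

\begin{example}\label{ex:d3}
Let $d=3$ and $p\ge5$. The set $E$ has $3$, $6$ and $4$ vectors with $1$, $2$ and $3$ nonzero coordinates. Use the vectors $v\in E$ themselves as directions, with weights $c_v=2,4,3$ in these three classes; the total weight is $3\cdot2+6\cdot4+4\cdot3=42$. Since $|\varepsilon\cdot v|\le3<p$, orthogonality modulo $p$ is orthogonality over $\mathbb{Z}$. Up to permutations and sign changes of coordinates there are three cases, and we list the $v$ orthogonal to $\varepsilon$ up to sign: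
\[
\begin{array}{c|l|l}
\varepsilon&v\text{ with }\varepsilon\cdot v=0&\text{weight}\\ \hline
(1,0,0)&(0,1,0),\ (0,0,1),\ (0,1,1),\ (0,1,-1)&2+2+4+4=12\\
(1,1,0)&(0,0,1),\ (1,-1,0),\ (1,-1,1),\ (1,-1,-1)&2+4+3+3=12\\
(1,1,1)&(1,-1,0),\ (1,0,-1),\ (0,1,-1)&4+4+4=12
\end{array}
\]
By \eqref{eq:line}, $\Phi_1=\sum_{v\in E}c_vL_v-12L_0$ has every shadow equal to $30[\mathbb{F}_p]+12p[0]-12p[0]=30[\mathbb{F}_p]$. For $p=7$ we have $18\cdot30-11\cdot49=1$, so $18\Phi_1-11[\mathbb{F}_7^3]$ is a signed solution over $\mathbb{F}_7$, although $\mathbb{F}_7^3$ has no two non-attacking points. The last step needs $p\nmid30$, and $30=2\cdot3\cdot5$ is the product of the primes up to $2d=6$.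
\end{example}

In general we must solve, in integers $c_v$, the system $\sum_{v:\,\varepsilon\cdot v\ne0}c_v=D$ $(\varepsilon\in E)$ with some $D$ prime to $p$. The indicator of $\varepsilon\cdot v\ne0$ is congruent to $(\varepsilon\cdot v)^{p-1}$ modulo $p$ by Fermat's little theorem, so the rank of the system modulo $p$ is given by the next lemma. It is the only place in the proof of Theorem~\ref{thm:main} where the bound $p\ge2d+1$ is used. For a multi-index $\mu\in\mathbb{Z}_{\ge0}^d$ write $|\mu|=\sum_i\mu_i$ and $\varepsilon^\mu=\prod_i\varepsilon_i^{\mu_i}$, with $0^0=1$.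

\begin{lemma}\label{lem:powers}
Let $p\ge2d+1$ be prime. The functions $v\mapsto(\varepsilon\cdot v)^{p-1}$ $(\varepsilon\in E)$ on $\mathbb{F}_p^d$ are linearly independent over $\mathbb{F}_p$.
\end{lemma}

\begin{proof}
Suppose that $\sum_{\varepsilon\in E}\lambda_\varepsilon(\varepsilon\cdot v)^{p-1}=0$ for all $v\in\mathbb{F}_p^d$. A polynomial over $\mathbb{F}_p$ of degree at most $p-1$ in each variable that vanishes on $\mathbb{F}_p^d$ is zero. The coefficient of $v^\mu$ in the left side is $\frac{(p-1)!}{\mu_1!\cdots\mu_d!}\sum_\varepsilon\lambda_\varepsilon\varepsilon^\mu$, and the multinomial coefficient divides $(p-1)!$ and so is prime to $p$. Hence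
\begin{equation}\label{eq:moments}
\sum_{\varepsilon\in E}\lambda_\varepsilon\varepsilon^\mu=0\qquad\text{for all }\mu\text{ with }|\mu|=p-1 .
\end{equation}
Fix $\eta\in E$ and let $\phi:\{-1,0,1\}^d\to\mathbb{F}_p$ be the indicator function of $\{\eta,-\eta\}$. We show that $\phi$ is a linear combination of the functions $\varepsilon\mapsto\varepsilon^\mu$ with $|\mu|=p-1$; then \eqref{eq:moments} gives $0=\sum_{\varepsilon\in E}\lambda_\varepsilon\phi(\varepsilon)=\lambda_\eta$.

Since $-1,0,1$ are distinct in $\mathbb{F}_p$, interpolation in each variable writes $\phi$ uniquely as $\sum_\nu\phi_\nu\varepsilon^\nu$ with $\nu\in\{0,1,2\}^d$ and $\phi_\nu\in\mathbb{F}_p$. From $\phi(-\varepsilon)=\phi(\varepsilon)$ and uniqueness we get $\phi_\nu=(-1)^{|\nu|}\phi_\nu$, so $\phi_\nu=0$ for odd $|\nu|$. Also $\phi_0=\phi(0)=0$. For each remaining $\nu$, the number $|\nu|$ is even and $2\le|\nu|\le2d\le p-1$. Choose $i$ with $\nu_i\ge1$ and add the even number $p-1-|\nu|\ge0$ to $\nu_i$. This does not change the function $\varepsilon^\nu$ on $\{-1,0,1\}^d$, and the new multi-index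 has sum $p-1$.
\end{proof}

\begin{proposition}\label{prop:signed}
Let $p\ge2d+1$ be prime. There is a signed solution over $\mathbb{F}_p$, that is, a function $F:\mathbb{F}_p^d\to\mathbb{Z}$ with $\sum_{u:\,\varepsilon\cdot u=r}F(u)=1$ for all $\varepsilon\in E$ and $r\in\mathbb{F}_p$.
\end{proposition}

\begin{proof}
Let $\Lambda$ be the integer matrix with rows indexed by $\varepsilon\in E$ and columns indexed by $v\in\mathbb{F}_p^d$, with $\Lambda_{\varepsilon,v}=1$ if $\varepsilon\cdot v\ne0$ and $\Lambda_{\varepsilon,v}=0$ otherwise. By Lemma~\ref{lem:powers} its $N$ rows are independent modulo $p$, so some $N\times N$ submatrix $\Lambda'$ has determinant $D$ prime to $p$. Apply the adjugate of $\Lambda'$ to the all-ones vector and extend by zero to the other columns. This gives integers $c_v$ with $\sum_{v:\,\varepsilon\cdot v\ne0}c_v=D$ for all $\varepsilon\in E$. The number $c_0$ does not occur in these equations, so we may change it to achieve $\sum_vc_v=D$. Then $\sum_{v:\,\varepsilon\cdot v=0}c_v=0$ for all $\varepsilon\in E$. By \eqref{eq:line}, $\Phi_1=\sum_vc_vL_v$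 has every shadow equal to $D[\mathbb{F}_p]$. Choose integers with $\lambda D+\lambda'p^{d-1}=1$. Then $\lambda\Phi_1+\lambda'[\mathbb{F}_p^d]$ is a signed solution.
\end{proof}

\section{Covering $\mathbb{F}_p\times\mathbb{F}_q^*$ by orbits}\label{sec:orbits}

Let $q\equiv1\pmod e$ be prime and let $H$ be the subgroup of index $e$ of the cyclic group $\mathbb{F}_q^*$. If $\varepsilon\cdot\xi\ne0$, then $h\mapsto\varepsilon\cdot(h\xi)$ maps $H$ bijectively onto the coset $(\varepsilon\cdot\xi)H$. To cover $\mathbb{F}_q^*$ exactly once in every shadow it is thus enough to find $e$ points $\xi$ whose values $\varepsilon\cdot\xi$ represent all $e$ cosets, for each $\varepsilon$, and to take their orbits $H\xi$.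

\begin{example}\label{ex:13}
Let $d=2$, $q=13$, $e=2$, so $H=\{1,3,4,9,10,12\}$. The forms $x_1,\ x_2,\ x_1+x_2,\ x_1-x_2$ take the values $1,2,3,12$ at $(1,2)$ and the values $2,9,11,6$ at $(2,9)$. For each form exactly one of the two values lies in $H$. Hence $H(1,2)\cup H(2,9)$ has all shadows equal to $[\mathbb{F}_{13}^*]$, and adding the origin gives a complete $(13,2)$-solution. It is not linear, since $(2,9)\ne2\cdot(1,2)$.
\end{example}

The gain is flexibility. When $q$ is large compared with $e$, the cosets of the $N$ values $\varepsilon\cdot\xi$ can be prescribed independently of each other. To prove this we restrict to a line in $\mathbb{F}_q^d$ and use Weil's bound for character sums in one variable \cite[Thm.~5.41]{LN}: if $\chi$ is a multiplicative character of $\mathbb{F}_q$ of order $e>1$, extended by $\chi(0)=0$, and $f$ is a monic polynomial of positive degree over $\mathbb{F}_q$ that is not the $e$-th power of a polynomial and has $m$ distinct roots in its splitting field, then $|\sum_{s\in\mathbb{F}_q}\chi(cf(s))|\le(m-1)\sqrt q$ for every $c\in\mathbb{F}_q$.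

\begin{lemma}\label{lem:cosets}
For every $e\ge1$ there is $q_1=q_1(e,d)$ with the following property. Let $q>q_1$ be a prime with $q\equiv1\pmod e$, let $H\le\mathbb{F}_q^*$ have index $e$, and let $g_\varepsilon\in\mathbb{F}_q^*$ $(\varepsilon\in E)$ be arbitrary. Then there is $\xi\in\mathbb{F}_q^d$ with $\varepsilon\cdot\xi\in g_\varepsilon H$ for all $\varepsilon\in E$.
\end{lemma}

\begin{proof}
Let $q>2^d$ and $q>\binom N2$. We first choose a line that meets the $N$ hyperplanes $\varepsilon\cdot\xi=0$ in $N$ different points. Let $\beta=(1,2,\dots,2^{d-1})$. As in Proposition~\ref{prop:linear}, $\varepsilon\cdot\beta\ne0$ in $\mathbb{F}_q$ for all $\varepsilon\in E$. For distinct $\varepsilon,\varepsilon'\in E$ the vector $(\varepsilon'\cdot\beta)\varepsilon-(\varepsilon\cdot\beta)\varepsilon'$ is nonzero by Lemma~\ref{lem:pairs}, so it is orthogonal to exactly $q^{d-1}$ points. As $\binom N2q^{d-1}<q^d$, some $\zeta\in\mathbb{F}_q^d$ is orthogonal to none of these vectors. The linear polynomials $l_\varepsilon(s)=\varepsilon\cdot\zeta+s\,(\varepsilon\cdot\beta)$ have the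 roots $-(\varepsilon\cdot\zeta)/(\varepsilon\cdot\beta)$, which are distinct by the choice of $\zeta$.

Let $\chi$ send a generator of $\mathbb{F}_q^*$ to a primitive $e$-th root of unity, so that $\chi$ has order $e$ and kernel $H$. Put $\chi^i(0)=0$ for all $i$, including $i=0$. For $y\in\mathbb{F}_q$ and $g\in\mathbb{F}_q^*$ the sum $\frac1e\sum_{i=0}^{e-1}\chi^i(y)\overline{\chi^i(g)}$ is $1$ if $y\in gH$ and $0$ otherwise. Hence the number of $s\in\mathbb{F}_q$ with $l_\varepsilon(s)\in g_\varepsilon H$ for all $\varepsilon$ equals
\[
e^{-N}\sum_{i\in\{0,\dots,e-1\}^E}\ \prod_{\varepsilon\in E}\overline{\chi^{i_\varepsilon}(g_\varepsilon)}\ \sum_{s\in\mathbb{F}_q}\ \prod_{\varepsilon\in E}\chi^{i_\varepsilon}(l_\varepsilon(s)).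
\]
For $i=0$ the inner sum is $q-N$. Let $i\ne0$, which requires $e>1$, and let $f_i=\prod_\varepsilon l_\varepsilon^{i_\varepsilon}$. It is a constant times a monic polynomial with at most $N$ distinct roots, one of which has multiplicity between $1$ and $e-1$, so the monic polynomial is not an $e$-th power. The term of the inner sum at $s$ equals $\chi(f_i(s))$ unless $s$ is the root of some $l_\varepsilon$ with $i_\varepsilon=0$, where the term is $0$. So the inner sum has absolute value at most $(N-1)\sqrt q+N$. There are fewer than $e^N$ such $i$, and the count is at least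
\[
e^{-N}(q-N)-(N-1)\sqrt q-N,
\]
which is positive for $q$ large in terms of $e$ and $d$. Take $\xi=\zeta+s\beta$ for such an $s$.
\end{proof}

Over $\mathbb{F}_p\times\mathbb{F}_q$ we use the orbits $\{u\}\times H\xi$, whose $\varepsilon$-shadow is $\{\varepsilon\cdot u\}\times(\varepsilon\cdot\xi)H$. We need $pe$ orbits, with $e$ of them over each $r\in\mathbb{F}_p$ in every shadow. Distributing the first components $u$ uniformly over $\mathbb{F}_p^d$ achieves this, and is the reason to ask that $p^{d-1}\mid e$.

\begin{proposition}\label{prop:fill}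
Let $p$ be a prime, let $\alpha\ge1$, and let $e$ be a multiple of $p^{d-1}$ with $e\ge\alpha p^{d-1}$. Let $q>q_1(e,d)$ be a prime with $q\equiv1\pmod e$ and let $H\le\mathbb{F}_q^*$ have index $e$. Let $(u_a,\xi_a)\in\mathbb{F}_p^d\times\mathbb{F}_q^d$ $(a\in\mathcal{A})$ be points with $|\mathcal{A}|=\alpha$ such that
\begin{equation}\label{eq:generic}
\begin{array}{l}
\text{for each $\varepsilon\in E$, the values $\varepsilon\cdot\xi_a$ $(a\in\mathcal{A})$ are nonzero}\\
\text{and lie in pairwise different cosets of $H$.}
\end{array}
\end{equation}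
Then there is a set $Y\subseteq\mathbb{F}_p^d\times\mathbb{F}_q^d$ that contains all points $(u_a,\xi_a)$ and satisfies $\pi_\varepsilon[Y]=[\mathbb{F}_p\times\mathbb{F}_q^*]$ for all $\varepsilon\in E$.
\end{proposition}

\begin{proof}
The map $a\mapsto u_a$ takes each value at most $\alpha\le e/p^{d-1}$ times. So it extends to a map $c\mapsto u_c$ on a set $C\supseteq\mathcal{A}$ of size $pe$ that takes each value in $\mathbb{F}_p^d$ exactly $e/p^{d-1}$ times. For $\varepsilon\in E$ and $r\in\mathbb{F}_p$ the set $C_{\varepsilon,r}=\{c\in C:\varepsilon\cdot u_c=r\}$ has $p^{d-1}\cdot e/p^{d-1}=e$ elements. By \eqref{eq:generic} the map $a\mapsto(\varepsilon\cdot\xi_a)H$ is injective on $\mathcal{A}\cap C_{\varepsilon,r}$, so it extends to a bijection $C_{\varepsilon,r}\to\mathbb{F}_q^*/H$. For fixed $\varepsilon$ these bijections combine to a map $\kappa_\varepsilon:C\to\mathbb{F}_q^*/H$. For $c\in C\setminus\mathcal{A}$, Lemma~\ref{lem:cosets} gives $\xi_c\in\mathbb{F}_q^d$ with $\varepsilon\cdot\xi_c\in\kappa_\varepsilon(c)$ for all $\varepsilon\in E$; for $c\in\mathcal{A}$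 the given $\xi_c$ has this property. For each $\varepsilon\in E$ the map
\[
C\times H\to\mathbb{F}_p\times\mathbb{F}_q^*,\qquad(c,h)\mapsto\varepsilon\cdot(u_c,h\xi_c)=(\varepsilon\cdot u_c,\ h\,(\varepsilon\cdot\xi_c))
\]
is a bijection: given $(r,s)$, there is exactly one $c\in C_{\varepsilon,r}$ with $\kappa_\varepsilon(c)=sH$, and then exactly one $h\in H$ with $h(\varepsilon\cdot\xi_c)=s$. In particular the points $(u_c,h\xi_c)$ are distinct. Let $Y$ be the set of these points; the pairs $(a,1)$ give the prescribed ones.
\end{proof}

\section{The switch}\label{sec:switch}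

This section carries out step~3 of the plan.

\begin{proposition}\label{prop:switch}
Let $p\ge2d+1$ be prime. There is an integer $\alpha\ge2$, depending only on $p$ and $d$, with the following property. Let $e\ge2N\alpha^2$, let $q\equiv1\pmod e$ be prime, and let $H\le\mathbb{F}_q^*$ have index $e$. Then there are finite families of points $x(a)=(u_a,\xi_a)$ $(a\in\mathcal{A})$ and $x(b)$ $(b\in\mathcal{B})$ in $\mathbb{F}_p^d\times\mathbb{F}_q^d$ with $|\mathcal{A}|=\alpha$ such that \eqref{eq:generic} holds and
\begin{equation}\label{eq:switch}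
\sum_{b\in\mathcal{B}}[\varepsilon\cdot x(b)]-\sum_{a\in\mathcal{A}}[\varepsilon\cdot x(a)]=[\mathbb{F}_p\times\{0\}]\qquad(\varepsilon\in E).
\end{equation}
\end{proposition}

\subsection{Cubes}

The tool for moving points without changing shadows is an alternating sum over a cube with one edge direction for each $\delta\in E$, invisible to that $\delta$.

\begin{lemma}\label{lem:cube}
Let $R$ be a finite commutative ring, let $x\in R^d$, and let $z_\delta\in R^d$ $(\delta\in E)$ satisfy $\delta\cdot z_\delta=0$. Put $x_I=x+\sum_{\delta\in I}z_\delta$ for $I\subseteq E$. Then for every $\varepsilon\in E$,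
\[
[\varepsilon\cdot x]=\sum_{\emptyset\ne I\subseteq E}(-1)^{|I|+1}[\varepsilon\cdot x_I].
\]
\end{lemma}

\begin{proof}
For $\varepsilon\notin I$ we have $\varepsilon\cdot x_{I\cup\{\varepsilon\}}=\varepsilon\cdot x_I$. Pairing $I$ with $I\cup\{\varepsilon\}$ gives $\sum_{I\subseteq E}(-1)^{|I|}[\varepsilon\cdot x_I]=0$. Move the terms with $I\ne\emptyset$ to the other side.
\end{proof}

Replace each point $(u,0)$ of the signed solution by the other vertices of a cube. A vertex that ends up with a negative sign has to lie in $Y$, so all of its shadows must lie in $\mathbb{F}_p\times\mathbb{F}_q^*$. For $|I|\ge2$ this can be arranged, because for each $\varepsilon$ some edge $z_\delta$ with $\delta\in I\setminus\{\varepsilon\}$ moves the $\varepsilon$-shadow. For $I=\{\delta\}$ it cannot: $\delta\cdot x_{\{\delta\}}=\delta\cdot x$ stays in $\mathbb{F}_p\times\{0\}$. These vertices carry the sign of the original point. So a negative point produces $N$ negative vertices that $Y$ cannot absorb, and each of them must cancel against a vertex of the cube of a positive point with the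 same $\delta$-shadow.

\begin{example}\label{ex:rooks}
The mechanism is visible for rooks, that is, for $d=2$ with only the two forms $x_1$ and $x_2$. Cubes are then rectangles. Write a point as (column, row), both in $\mathbb{F}_p\times\mathbb{F}_q$, and write $\sim$ for equality of both shadows. Let $c_0,c_0'$ be columns and $\rho_0,\rho_0'$ rows in $\mathbb{F}_p\times\{0\}$, and consider one negative point $(c_0,\rho_0)$ and two positive points $(c_0,\rho_0')$ and $(c_0',\rho_0)$, one in its column and one in its row. Choose columns $c\ne c'$ and rows $\rho\ne\rho'$ in $\mathbb{F}_p\times\mathbb{F}_q^*$. Three rectangles give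
\begin{align*}
-[(c_0,\rho_0)]&\sim-[(c_0,\rho)]-[(c',\rho_0)]+[(c',\rho)],\\
[(c_0,\rho_0')]&\sim[(c_0,\rho)]+[(c,\rho_0')]-[(c,\rho)],\\
[(c_0',\rho_0)]&\sim[(c_0',\rho')]+[(c',\rho_0)]-[(c',\rho')].
\end{align*}
The second rectangle shares the vertex $(c_0,\rho)$ with the first, and the third shares $(c',\rho_0)$. After cancellation the signs are
\[
\begin{array}{c|ccc}
&c_0'&c&c'\\ \hline
\rho_0'&&+&\\
\rho&&-&+\\
\rho'&+&&-
\end{array}
\]
The shadows are $[c_0']$ and $[\rho_0']$, as for the three original points. The two negative points now lie in different columns and rows of $\mathbb{F}_p\times\mathbb{F}_q^*$. If a non-attacking family of rooks contains them, then exchanging them for the three positive points covers the same columns and rows, and in addition the column $c_0'$ and the row $\rho_0'$.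
\end{example}

\subsection{Matchings}

Fix $p\ge2d+1$ and $F$ as in Proposition~\ref{prop:signed}. Each negative point $j$ needs, for each $\delta\in E$, a positive partner $m_\delta(j)$ on the same $\delta$-hyperplane. A positive point has one vertex $\{\delta\}$, so $m_\delta$ must be injective. We also want the $N$ partners of $j$ to be distinct, for a reason that appears in Lemma~\ref{lem:independent}. To make room for these choices we add many copies of every point of $\mathbb{F}_p^d$ with both signs.

Let $K=\max\bigl(2N,\max_u(-F(u))\bigr)$. Let $J^-$ and $J^+$ be disjoint finite sets, $J=J^+\cup J^-$, with a map $j\mapsto u_j\in\mathbb{F}_p^d$ that takes each value $u$ exactly $K$ times on $J^-$ and exactly $F(u)+K\ge0$ times on $J^+$. Put $\sigma_j=\pm1$ for $j\in J^\pm$ and $J^\pm_{\varepsilon,r}=\{j\in J^\pm:\varepsilon\cdot u_j=r\}$. With $L=Kp^{d-1}\ge2N$ we have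
\begin{equation}\label{eq:sizes}
|J^-_{\varepsilon,r}|=L,\qquad|J^+_{\varepsilon,r}|=L+1\qquad(\varepsilon\in E,\ r\in\mathbb{F}_p).
\end{equation}
Recall Hall's theorem: a finite bipartite graph has a matching that covers all left vertices if every set $U$ of left vertices has at least $|U|$ neighbors.

\begin{lemma}\label{lem:matching}
There are injections $m_\varepsilon:J^-\to J^+$ $(\varepsilon\in E)$ with $\varepsilon\cdot u_{m_\varepsilon(j)}=\varepsilon\cdot u_j$ for all $j$, such that for each $j\in J^-$ the elements $m_\varepsilon(j)$ $(\varepsilon\in E)$ are pairwise distinct.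
\end{lemma}

\begin{proof}
Choose the maps one after another. For the current $\varepsilon$ and each $r$ we need an injection $J^-_{\varepsilon,r}\to J^+_{\varepsilon,r}$ that avoids the pairs $(j,m_\delta(j))$ for the at most $N-1$ vectors $\delta$ treated before; the targets for different $r$ are disjoint, so these injections combine to an injection $m_\varepsilon$. In the bipartite graph of allowed pairs, each left vertex has degree at least $(L+1)-(N-1)=L+2-N$. Each right vertex is forbidden to at most $N-1$ left vertices, because each $m_\delta$ is injective. Let $U$ be a nonempty set of left vertices. If $|U|\le L+2-N$, one vertex of $U$ already has $|U|$ neighbors. If $|U|>L+2-N\ge N+2$, then every right vertex has a neighbor in $U$, so $U$ has $L+1>|U|$ neighbors. Hall's theorem gives the injection.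
\end{proof}

\subsection{The two families}

All choices so far depend only on $p$ and $d$. Now let $q$ be an odd prime. The $\mathbb{F}_q$-components of the edges are kept as free parameters, one for each pair $(\delta,k)\in E\times J^+$; a negative point borrows the parameter of its partner. Let
\[
V_\delta=\{y\in\mathbb{F}_q^d:\delta\cdot y=0\},\qquad W=\bigoplus_{(\delta,k)\in E\times J^+}V_\delta ,
\]
and let $t=(t_{\delta,k})\in W$. For $\delta\in E$ and $j\in J$ define
\[
\tau_\delta(j)=\begin{cases}j&\text{if }j\in J^+,\\ m_\delta(j)&\text{if }j\in J^-,\end{cases}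
\qquad
w_\delta^j=\begin{cases}u_{j'}-u_j&\text{if }j=m_\delta(j')\text{ with }j'\in J^-,\\0&\text{otherwise,}\end{cases}
\]
and $z_\delta^j=(w_\delta^j,\,t_{\delta,\tau_\delta(j)})\in\mathbb{F}_p^d\times\mathbb{F}_q^d$. The vector $w_\delta^j$ is well defined because $m_\delta$ is injective; it moves a matched positive point onto its negative partner. We have $\delta\cdot z_\delta^j=(0,0)$ by Lemma~\ref{lem:matching} and the definition of $V_\delta$. For $I\subseteq E$ put
\[
x(j,I)=(u_j,0)+\sum_{\delta\in I}z_\delta^j .
\]
Apply Lemma~\ref{lem:cube} to the cube at $(u_j,0)$, multiply by $\sigma_j$ and sum over $j\in J$. By \eqref{eq:sizes}, $\sum_j\sigma_j[(\varepsilon\cdot u_j,0)]=[\mathbb{F}_p\times\{0\}]$, so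
\begin{equation}\label{eq:allcubes}
\sum_{j\in J}\ \sum_{I\ne\emptyset}\sigma_j(-1)^{|I|+1}[\varepsilon\cdot x(j,I)]=[\mathbb{F}_p\times\{0\}]\qquad(\varepsilon\in E).
\end{equation}
The terms with $|I|=1$ have sign $\sigma_j$. For $j\in J^-$ and $k=m_\delta(j)$,
\[
x(j,\{\delta\})=(u_j,t_{\delta,k})=(u_k+(u_j-u_k),\,t_{\delta,k})=x(k,\{\delta\}),
\]
so these two terms cancel. The pairs $(k,\{\delta\})$ used in this way are distinct since $m_\delta$ is injective. Sort the remaining terms by sign:
\begin{align*}
\mathcal{A}&=\{(j,I):|I|\ge2,\ (-1)^{|I|}=\sigma_j\},\\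
\mathcal{B}&=\{(j,I):|I|\ge2,\ (-1)^{|I|}=-\sigma_j\}\cup\{(k,\{\delta\}):\delta\in E,\ k\in J^+\setminus m_\delta(J^-)\}.
\end{align*}
Then \eqref{eq:allcubes} becomes \eqref{eq:switch}, for every $t\in W$. The number $\alpha=|\mathcal{A}|$ does not depend on $q$, and $\alpha\ge\binom N2\ge2$ because $(k,I)\in\mathcal{A}$ for $k\in J^+$ and $|I|=2$.

\subsection{General position}

It remains to choose $t$ so that \eqref{eq:generic} holds. Write $x(a)=(u_a,\xi_a)$ for $a=(j,I)\in\mathcal{A}$. Since $\varepsilon\cdot t_{\varepsilon,k}=0$,
\[
\varepsilon\cdot\xi_a=f_{\varepsilon,a}(t),\qquad\text{where}\quad f_{\varepsilon,a}(t)=\sum_{\delta\in I\setminus\{\varepsilon\}}\varepsilon\cdot t_{\delta,\tau_\delta(j)}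
\]
is a linear functional on $W$. Sharing parameters between cubes was needed for the cancellation, and it might force two of these functionals to coincide. It would do so if some $j\in J^-$ had $m_\delta(j)=m_{\delta'}(j)=k$ with $\delta\ne\delta'$: for a third vector $\varepsilon$, the elements $(j,\{\delta,\delta',\varepsilon\})$ and $(k,\{\delta,\delta'\})$ of $\mathcal{A}$ would have the same functional $f_\varepsilon$, and \eqref{eq:generic} would fail for all $t$. Lemma~\ref{lem:matching} excludes this, and nothing else goes wrong.

\begin{lemma}\label{lem:independent}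
For $\varepsilon\in E$ and distinct $a,a'\in\mathcal{A}$, the functionals $f_{\varepsilon,a}$ and $f_{\varepsilon,a'}$ are linearly independent over $\mathbb{F}_q$.
\end{lemma}

\begin{proof}
For $a=(j,I)$ let $T(a)=\{(\delta,\tau_\delta(j)):\delta\in I\setminus\{\varepsilon\}\}$, which is nonempty as $|I|\ge2$. By Lemma~\ref{lem:pairs}, the restriction of $f_{\varepsilon,a}$ to the summand of $W$ with index $(\delta,k)$ is nonzero if $(\delta,k)\in T(a)$, and it is zero otherwise. Suppose that $T(a)\ne T(a')$, say $(\delta,k)\in T(a)\setminus T(a')$. Restricting a relation $\lambda f_{\varepsilon,a}+\lambda'f_{\varepsilon,a'}=0$ to that summand gives $\lambda=0$, and then $\lambda'=0$ because $f_{\varepsilon,a'}\ne0$. So it suffices to show that $T(a)\ne T(a')$.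

Suppose that $T(a)=T(a')$ with $a=(j,I)\ne a'=(j',I')$. Then $I\setminus\{\varepsilon\}=I'\setminus\{\varepsilon\}$; call this nonempty set $\Delta$. Moreover $\tau_\delta(j)=\tau_\delta(j')$ for all $\delta\in\Delta$.

If $j=j'$, then $I\ne I'$, so the two sets differ exactly in $\varepsilon$ and their sizes have different parity. This contradicts $(-1)^{|I|}=\sigma_j=(-1)^{|I'|}$.

If $j\ne j'$ lie both in $J^+$ or both in $J^-$, then $\tau_\delta(j)\ne\tau_\delta(j')$, since $\tau_\delta$ is the identity on $J^+$ and the injection $m_\delta$ on $J^-$.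

In the remaining case we may assume $j\in J^-$ and $j'\in J^+$. Then $m_\delta(j)=j'$ for all $\delta\in\Delta$, so $|\Delta|\le1$ by Lemma~\ref{lem:matching}. But $\sigma_j=-1$ forces $|I|$ to be odd, so $|I|\ge3$ and $|\Delta|\ge2$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:switch}]
Take $\alpha$, $\mathcal{A}$, $\mathcal{B}$ as above. We have $q>e\ge2N\alpha^2$, so $q$ is odd. Choose $t\in W$ uniformly at random. For $\varepsilon\in E$ and distinct $a,a'\in\mathcal{A}$, the linear map $t\mapsto(f_{\varepsilon,a}(t),f_{\varepsilon,a'}(t))$ is onto $\mathbb{F}_q^2$ by Lemma~\ref{lem:independent}, so its value is uniformly distributed. Fewer than $2q$ pairs in $\mathbb{F}_q^2$ have a zero entry, and $(q-1)^2/e$ pairs have both entries in the same coset of $H$. So one of these two things happens with probability less than $\frac2q+\frac1e<\frac3e$. There are $N\binom\alpha2\le N\alpha^2/2$ choices of $\varepsilon$ and $\{a,a'\}$, and the total probability is at most $\frac{3N\alpha^2}{2e}\le\frac34<1$. Fix $t$ for which none of these events occurs.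 Since $\alpha\ge2$, every $a$ lies in some pair, and \eqref{eq:generic} holds. Equation \eqref{eq:switch} holds for every $t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $\alpha$ be as in Proposition~\ref{prop:switch}. Let $e$ be a multiple of $p^{d-1}$ with $e\ge2N\alpha^2$ and $e\ge\alpha p^{d-1}$, and let $q_0\ge1$ be an integer with $q_0\ge q_1(e,d)$. Let $q>q_0$ be a prime with $q\equiv1\pmod e$. Then $q>e\ge p$, so $q\ne p$ and $\mathbb{Z}_{pq}\cong\mathbb{F}_p\times\mathbb{F}_q$. Take the families $x(a)$, $x(b)$ from Proposition~\ref{prop:switch}, and a set $Y$ containing all $x(a)$ from Proposition~\ref{prop:fill}. Put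
\[
\Phi=[Y]-\sum_{a\in\mathcal{A}}[x(a)]+\sum_{b\in\mathcal{B}}[x(b)].
\]
The points $x(a)$ are distinct by \eqref{eq:generic} and lie in $Y$, so $\Phi$ has nonnegative coefficients. By \eqref{eq:switch}, $\pi_\varepsilon\Phi=[\mathbb{F}_p\times\mathbb{F}_q^*]+[\mathbb{F}_p\times\{0\}]=[\mathbb{F}_p\times\mathbb{F}_q]$ for all $\varepsilon\in E$. By Lemma~\ref{lem:nonneg}, $\Phi=[X]$ for a complete $(pq,d)$-solution $X$. \hfill$\square$

\begin{remark}
In this solution the value $(r,0)$ of the form $\varepsilon$ is taken at $x(k,\{\varepsilon\})=(u_k,t_{\varepsilon,k})$, where $k$ is the one element of $J^+_{\varepsilon,r}$ that $m_\varepsilon$ misses. So $\mathbb{F}_p\times\{0\}$ is covered by a set of $p$ points that depends on $\varepsilon$. A single set inside $\mathbb{F}_p^d\times\{0\}$ serving all $\varepsilon$ would be a complete $(p,d)$-solution, which Lemma~\ref{lem:two} forbids for $p<2^d$.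
\end{remark}

\section{The necessary condition}\label{sec:necessary}

For a complete solution $X$, the power sum $\sum_{x\in X}(\varepsilon\cdot x)^k$ is the same modulo $n$ for all $\varepsilon\in\mathcal{O}_d$, and it vanishes at $\varepsilon=0$. It is also a homogeneous polynomial of degree $k$ in $\varepsilon$. For $k<2d$ such a polynomial is annihilated by taking the second difference at $0$ in each of the $d$ variables, and this gives a congruence for the common value. The exponent $k=p-1$ is the one for which the congruence fails.

\begin{proposition}\label{prop:necessary}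
Let $d\ge2$. If $n\in\mathcal{T}_d$, then $\gcd(n,(2d)!)=1$.
\end{proposition}

\begin{proof}
Let $X$ be a complete $(n,d)$-solution. Each of $x_1$, $x_2$ and $x_1+x_2$ runs once through $\mathbb{Z}_n$ as $x$ runs through $X$. Summing, $2\cdot\frac{n(n-1)}2\equiv\frac{n(n-1)}2\pmod n$, so $n\mid\frac{n(n-1)}2$. This makes $\frac{n-1}2$ an integer, so $n$ is odd.

Suppose that an odd prime $p\le2d$ divides $n$, and write $n=p^am$ with $p\nmid m$. For $b\ge1$ let $S_b=\sum_{t=0}^{p^b-1}t^{p-1}$. We claim that $S_b\equiv-p^{b-1}\pmod{p^b}$. For $b=1$ this is Fermat's little theorem. Writing the integers below $p^{b+1}$ as $t+p^bs$ with $0\le t<p^b$, $0\le s<p$, the binomial theorem gives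
\[
S_{b+1}\equiv\sum_{s=0}^{p-1}\ \sum_{t=0}^{p^b-1}\bigl(t^{p-1}+(p-1)t^{p-2}p^bs\bigr)\pmod{p^{2b}} .
\]
Since $2b\ge b+1$ and $p$ divides $\sum_{s<p}s=p\cdot\frac{p-1}2$, we get $S_{b+1}\equiv pS_b\equiv-p^b\pmod{p^{b+1}}$.

Lift the points of $X$ to $\mathbb{Z}^d$ and let $P(\varepsilon)=\sum_{x\in X}(\varepsilon\cdot x)^{p-1}\in\mathbb{Z}$ for $\varepsilon\in\{-1,0,1\}^d$. For $\varepsilon\ne0$ the integers $\varepsilon\cdot x$ meet each residue class modulo $p^a$ exactly $m$ times, so $P(\varepsilon)\equiv mS_a\equiv-mp^{a-1}\pmod{p^a}$, while $P(0)=0$. Let $\omega(\pm1)=1$, $\omega(0)=-2$, and $\omega(\varepsilon)=\prod_i\omega(\varepsilon_i)$. For a multi-index $\mu$,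
\begin{equation}\label{eq:difference}
\sum_{\varepsilon\in\{-1,0,1\}^d}\omega(\varepsilon)\,\varepsilon^\mu=\prod_{i=1}^d\bigl((-1)^{\mu_i}-2\cdot0^{\mu_i}+1\bigr),
\end{equation}
and the $i$-th factor vanishes for $\mu_i\in\{0,1\}$. If $|\mu|=p-1<2d$, some $\mu_i$ is at most $1$. Expanding $P$ in monomials $\varepsilon^\mu$ therefore gives $\sum_\varepsilon\omega(\varepsilon)P(\varepsilon)=0$. On the other hand, \eqref{eq:difference} with $\mu=0$ gives $\sum_{\varepsilon\ne0}\omega(\varepsilon)=-\omega(0,\dots,0)=-(-2)^d$, so
\[
\sum_\varepsilon\omega(\varepsilon)P(\varepsilon)\equiv(-mp^{a-1})\cdot\bigl(-(-2)^d\bigr)=(-2)^dmp^{a-1}\not\equiv0\pmod{p^a},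
\]
a contradiction. So every prime factor of $n$ exceeds $2d$.
\end{proof}

\begin{remark}
The proof shows what fails in Section~\ref{sec:signed} for an odd prime $p\le2d$. By \eqref{eq:difference}, $\sum_{\varepsilon\in E}\omega(\varepsilon)(\varepsilon\cdot v)^{p-1}=0$ for all $v\in\mathbb{F}_p^d$, a relation with nonzero coefficients, so Lemma~\ref{lem:powers} is false. Proposition~\ref{prop:signed} is false as well: for a signed solution $F$, the function $P(\varepsilon)=\sum_uF(u)(\varepsilon\cdot u)^{p-1}\in\mathbb{F}_p$ would equal $-1$ for $\varepsilon\ne0$, and the argument above gives $(-2)^d=0$ in $\mathbb{F}_p$.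
\end{remark}

\section{Divisors and density}\label{sec:density}

To pass from products $pq$ to general $n$ we need that $\mathcal{T}_d$ is closed under multiplication.

\begin{lemma}\label{lem:product}
If $n,n'\in\mathcal{T}_d$, then $nn'\in\mathcal{T}_d$.
\end{lemma}

\begin{proof}
Let $X\subseteq\mathbb{Z}_n^d$ and $X'\subseteq\mathbb{Z}_{n'}^d$ be complete solutions. Fix a lift $\tilde v\in\mathbb{Z}_{nn'}^d$ of each $v\in X$. For $w\in X'$ the point $nw\in\mathbb{Z}_{nn'}^d$ is well defined. Consider the points $\tilde v+nw$ with $(v,w)\in X\times X'$, and suppose that $\varepsilon\cdot(\tilde v_1+nw_1)=\varepsilon\cdot(\tilde v_2+nw_2)$ for some $\varepsilon\in\mathcal{O}_d$. Reduction modulo $n$ gives $\varepsilon\cdot v_1=\varepsilon\cdot v_2$, so $v_1=v_2$. Then $n\,\varepsilon\cdot(w_1-w_2)\equiv0\pmod{nn'}$, so $\varepsilon\cdot w_1=\varepsilon\cdot w_2$ in $\mathbb{Z}_{n'}$ and $w_1=w_2$. Hence these are $nn'$ distinct, pairwise non-attacking points.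
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:divisors}]
If $P\mid n\in\mathcal{T}_d$, then $\gcd(P,(2d)!)=1$ by Proposition~\ref{prop:necessary}. Conversely, let $P=p_1\cdots p_k$ with primes $p_i\ge2d+1$, repetitions allowed. By Theorem~\ref{thm:main} and Dirichlet's theorem there are primes $q_i$ with $p_iq_i\in\mathcal{T}_d$. By Lemma~\ref{lem:product}, $\prod_ip_iq_i\in\mathcal{T}_d$, and this is a multiple of $P$; for $P=1$ take $n=1$. The equivalence with $\gcd(P,(2d-1)!)=1$ holds because $2d$ is not prime.
\end{proof}

For the density statement, each prime factor of $n$ between $2d$ and $2^d$ must be paired with a large prime factor $q$ to which Theorem~\ref{thm:main} applies. A typical $n$ has a bounded number of factors of the first kind and, because $\sum1/q$ diverges, arbitrarily many of the second.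

\begin{proof}[Proof of Theorem~\ref{thm:density}]
The inclusion is Proposition~\ref{prop:necessary}. Apply Theorem~\ref{thm:main} to each prime $p$ with $2d<p<2^d$. Let $e^*$ be the least common multiple of the resulting numbers $e$, and let $q^*$ be the maximum of $2^d$ and the resulting numbers $q_0$; if there is no such prime, put $e^*=1$ and $q^*=2^d$. Let $\mathcal{Q}$ be the set of primes $q>q^*$ with $q\equiv1\pmod{e^*}$. Then $pq\in\mathcal{T}_d$ for all primes $2d<p<2^d$ and $q\in\mathcal{Q}$, and $\sum_{q\in\mathcal{Q}}1/q=\infty$.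

Let $\gcd(n,(2d)!)=1$, and let $p_1,\dots,p_k$ be the prime factors of $n$ below $2^d$, listed with multiplicity; all of them exceed $2d$. Suppose that at least $k$ distinct primes $q_1,\dots,q_k\in\mathcal{Q}$ divide $n$. Then $n=m\prod_{i=1}^k(p_iq_i)$, where all prime factors of $m$ are at least $2^d$. So $m\in\mathcal{T}_d$ by Proposition~\ref{prop:linear}, and $n\in\mathcal{T}_d$ by Lemma~\ref{lem:product}.

Fix $j\ge1$ and put $k_j=2^dj$. Let $n\notin\mathcal{T}_d$ be coprime to $(2d)!$. By the last paragraph, fewer than $k$ distinct primes of $\mathcal{Q}$ divide $n$. If no prime $p<2^d$ satisfies $p^j\mid n$, then $k\le2^d(j-1)<k_j$. So $n$ lies in one of the sets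
\begin{align*}
Z_1&=\{n: p^j\mid n\text{ for some prime }p<2^d\},\\
Z_2&=\{n:\text{fewer than $k_j$ distinct primes of }\mathcal{Q}\text{ divide }n\}.
\end{align*}
The set $Z_1$ has upper density at most $\sum_{p<2^d}p^{-j}\le2^{d-j}$. For $Z_2$, let $\mathcal{Q}'\subset\mathcal{Q}$ be finite and $S=\sum_{q\in\mathcal{Q}'}1/q$. By the Chinese remainder theorem, the integers whose set of prime divisors in $\mathcal{Q}'$ is exactly $D$ have density
\[
\prod_{q\in D}\frac1q\prod_{q\in\mathcal{Q}'\setminus D}\Bigl(1-\frac1q\Bigr)=\prod_{q\in\mathcal{Q}'}\Bigl(1-\frac1q\Bigr)\prod_{q\in D}\frac1{q-1}.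
\]
For $n\in Z_2$ this set has $|D|<k_j$. The sum of $\prod_{q\in D}\frac1{q-1}$ over $|D|=i$ is at most $\bigl(\sum_{q\in\mathcal{Q}'}\frac1{q-1}\bigr)^i\le(2S)^i$, and $1-1/q\le\exp(-1/q)$. Hence the upper density of $Z_2$ is at most $\exp(-S)\sum_{i<k_j}(2S)^i$. This tends to $0$ as $S\to\infty$, and $S$ can be made arbitrarily large, so $Z_2$ has density $0$.

Thus the set of $n\notin\mathcal{T}_d$ coprime to $(2d)!$ has upper density at most $2^{d-j}$ for every $j$, and so it has density $0$. The integers coprime to $(2d)!$ have density $\prod_{\ell\le2d}(1-1/\ell)$ over primes $\ell$, again by the Chinese remainder theorem, and the theorem follows.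
\end{proof}

\begin{thebibliography}{9}

\bibitem{queens}
Intern. Math. Journal, Vol.~x, 2004, no.~xx, xxx--xxx,
\texttt{http://www.liacs.nl/\allowbreak\~{}kosters/\allowbreak nqueens/\allowbreak papers/\allowbreak gomez2004.pdf}

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.

\end{thebibliography}
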